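\title{Properly infinite C*-algebras need not be $K_1$-injective}

\begin{abstract}
We show that there is a separable, nuclear, unital, properly infinite C*-algebra with trivial $K_1$-group and disconnected unitary group. Hence properly infinite unital C*-algebras need not be $K_1$-injective. The proof uses the field of GNS Hilbert spaces over the state space of $\mathcal O_2$. A Brouwer degree argument shows that the cyclic vector $\xi$ cannot be joined to $s_1\xi$ through unit sections of this field. On the other hand, if all unitary groups in a certain family of properly infinite algebras with $K_1=0$ were connected, such a path could be built by gluing over convex pieces of the state space. As consequences, the full unital free product $\mathcal O_\infty*_{\mathbb C}\mathcal O_\infty$ is not $K_1$-injective, and there is a unital $C([0,1])$-algebra with properly infinite fibers that is not properly infinite.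
\end{abstract}

\section{Introduction}

For a unital C*-algebra $A$ let $\mathcal U(A)$ be its unitary group and $\mathcal U_0(A)$ the connected component of $1$ in $\mathcal U(A)$. The group $K_1(A)$ is obtained from $\mathcal U(A)/\mathcal U_0(A)$ by allowing more room: it is the direct limit of the groups $\mathcal U(\mathbb M_n(A))/\mathcal U_0(\mathbb M_n(A))$ under the maps $u\mapsto u\oplus 1$. It is abelian and written additively, so $[uv]_1=[u]_1+[v]_1$, and for $u\in\mathcal U(A)$,
\[
[u]_1=0 \iff u\oplus 1_n\in\mathcal U_0(\mathbb M_{n+1}(A))\ \text{ for some } n .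
\]
The algebra $A$ is \emph{$K_1$-injective} if the canonical map $\mathcal U(A)/\mathcal U_0(A)\to K_1(A)$ is injective, that is, if every $u\in\mathcal U(A)$ with $[u]_1=0$ lies in $\mathcal U_0(A)$. In words: a unitary that can be contracted in a matrix algebra over $A$ can already be contracted in $A$. Commutative algebras have this property, since the determinant turns a path from $u\oplus1_n$ to $1_{n+1}$ into a path from $u$ to $1$. So does $B(H)$, where every unitary is $\exp(ih)$ with $h=h^*$ by the Borel functional calculus.

For projections $g,g'$ in a C*-algebra write $g\sim g'$ if $g=y^*y$ and $g'=yy^*$ for some $y$ in the algebra, and $g\preceq g'$ if $g\sim g''\le g'$ for some projection $g''$. A unital C*-algebra $A$ is \emph{properly infinite} if $1\oplus1\preceq1\oplus 0$ in $\mathbb M_2(A)$. A matrix $y$ with $y^*y=1\oplus 1$ and $yy^*\le1\oplus0$ has second row zero, and its first row consists of two isometries $s_1,s_2\in A$ with $s_1^*s_2=0$; so proper infiniteness is the existence of such a pair. The isometries $r_j=s_2^{\,j}s_1$, $j\ge0$, then have mutually orthogonal ranges,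 and $(x_{ij})\mapsto\sum_{i,j} r_ix_{ij}r_j^*$ identifies $\mathbb M_{n+1}(A)$ with a corner of $A$. A properly infinite algebra therefore contains the extra room that the definition of $K_1$ asks for, and one is led to the following question, which we take from \cite{Corona}.

\begin{quote}
\emph{Is every properly infinite unital C*-algebra $K_1$-injective?}
\end{quote}

One would guess yes. By results of Cuntz \cite{Cuntz}, the map $\mathcal U(A)/\mathcal U_0(A)\to K_1(A)$ is onto when $A$ is properly infinite and bijective when $A$ is purely infinite and simple. Moreover, injectivity can fail only at the very first step of the direct limit: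

\begin{proposition}\label{prop:onestep}
If $A$ is unital and properly infinite, $u\in\mathcal U(A)$ and $[u]_1=0$, then $u\oplus1\in\mathcal U_0(\mathbb M_2(A))$.
\end{proposition}

Nevertheless the answer is no.

\begin{theorem}\label{thm:main}
There is a separable, nuclear, unital, properly infinite C*-algebra $A$ with $K_1(A)=0$ and $\mathcal U(A)\ne\mathcal U_0(A)$. In particular $A$ is not $K_1$-injective.
\end{theorem}

The proof exhibits a family of algebras with all these properties except possibly the last, and shows that at least one member has a disconnected unitary group; it does not say which one. An explicit example comes from universality. Recall that $\mathcal O_\infty$ is the universal unital C*-algebra generated by isometries $s_1,s_2,\dots$ with mutually orthogonal ranges. Two projections are \emph{homotopic} if they are joined by a norm-continuous path of projections. For a compact space $X$, a \emph{unital $C(X)$-algebra} is a unital C*-algebra with a unital $*$-homomorphism from $C(X)$ into its center, and its \emph{fiber} at a point is the quotient by the closed ideal generated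 by the functions vanishing at that point.

\begin{theorem}\label{thm:free}
Let $F=\mathcal O_\infty*_{\mathbb C}\mathcal O_\infty$ be the full unital free product with canonical embeddings $i_1,i_2$, and let $p=i_1(s_1s_1^*)$, $q=i_2(s_1s_1^*)$.
\begin{enumerate}
\item[(a)] $p$ and $q$ are not homotopic in the set of projections of $F$.
\item[(b)] $F$ is not $K_1$-injective: there is $u\in\mathcal U(F)$ with $[u]_1=0$ and $upu^*=q$, and no unitary conjugating $p$ to $q$ lies in $\mathcal U_0(F)$.
\item[(c)] $\mathcal A=\{f\in C([0,1],F): f(0)\in i_1(\mathcal O_\infty),\ f(1)\in i_2(\mathcal O_\infty)\}$ is a unital $C([0,1])$-algebra all of whose fibers are properly infinite, but $\mathcal A$ is not properly infinite.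
\end{enumerate}
\end{theorem}

\subsection*{The strategy}
Connectedness of unitary groups is a tool for gluing. Let $M$ be a unital $C(X)$-algebra and $e,e'\in M$ projections. Suppose that $e$ is conjugated to $e'$ by a unitary $u_1$ over a closed set $Y_1\subseteq X$ and by a unitary $u_2$ over a closed set $Y_2$. Over $Y_1\cap Y_2$ the mismatch $u_2^*u_1$ commutes with $e$. If it can be contracted to $1$ among unitaries commuting with $e$, then it extends to $Y_1$, one can correct $u_1$ by the extension, and the corrected unitary matches $u_2$. If all properly infinite algebras were $K_1$-injective, this contraction would be available whenever the algebras over the overlaps are properly infinite with $K_1=0$. A counterexample thus comes from any situation with two features: all $K$-theoretic obstructions vanish over every piece and every overlap, and yet there is a global obstruction.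

The first feature suggests taking $X$ compact and convex: hyperplanes cut it into convex pieces with convex overlaps, all contractible. The second is found when $X$ is the state space of $\mathcal O_2$. Section~\ref{sec:degree} isolates the obstruction, which is invisible to $K$-theory and is detected by the Brouwer degree. Section~\ref{sec:M} turns it into a statement about two projections $e,e'$ in an algebra $M$, Section~\ref{sec:local} studies $M$ over closed subsets of $X$, and Section~\ref{sec:glue} carries out the gluing and proves Theorem~\ref{thm:main}. Proposition~\ref{prop:onestep} and Theorem~\ref{thm:free} are proved in Sections~\ref{sec:room} and~\ref{sec:free}.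

\section{Standard facts}\label{sec:facts}

Ideals are closed and two-sided. A projection in a C*-algebra $B$ is \emph{full} if it generates $B$ as an ideal. In (S1)--(S3), $A$ is a unital C*-algebra.

\begin{enumerate}
\item[(S1)] \emph{Close projections.} If $g,g'\in A$ are projections with $\|g-g'\|<1$, then $wgw^*=g'$ for some $w\in\mathcal U_0(A)$. Indeed, $z=g'g+(1-g')(1-g)$ satisfies $z-1=(g'-g)(2g-1)$ and $zg=g'z$, so $z_t=1+t(z-1)$ is invertible for $t\in[0,1]$, $z^*z$ commutes with $g$, and $w=z|z|^{-1}$ is joined to $1$ by $z_t|z_t|^{-1}$. Subdividing a path, one gets: $g$ and $g'$ are homotopic if and only if $wgw^*=g'$ for some $w\in\mathcal U_0(A)$.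
\item[(S2)] \emph{Lifting.} $\mathcal U_0(A)$ is path connected and consists of the finite products of exponentials $\exp(ih)$, $h=h^*$. Self-adjoint elements lift along quotient maps, so a unital surjection $A\to A'$ maps $\mathcal U_0(A)$ onto $\mathcal U_0(A')$.
\item[(S3)] \emph{States.} The state space $S(A)$ is convex and weak* compact, and metrizable if $A$ is separable. A positive element $a$ is non-invertible if and only if $\varphi(a)=0$ for some state $\varphi$.
\item[(S4)] \emph{$K$-theory.} $K_1$ is a homotopy invariant functor on all C*-algebras, $K_1(\mathbb C)=0$, and $K_1(J)\to K_1(B)\to K_1(B/J)$ is exact for every ideal $J$ of $B$. In $K_0$, equivalent projections have the same class and $[g+g']_0=[g]_0+[g']_0$ if $gg'=0$. A nonempty compact convex set $Y$ is contractible, so $K_1(C(Y,D))\cong K_1(D)$ for every $D$, and every continuous map $Y\to\mathbb T$ is homotopic to $1$, that is, $\mathcal U(C(Y))$ is connected.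
\item[(S5)] \emph{Cuntz algebras.} $\mathcal O_2$ is the universal unital C*-algebra generated by isometries $s_1,s_2$ with $s_1s_1^*+s_2s_2^*=1$. It is nuclear, and $K_1(\mathcal O_2)=K_1(\mathcal O_\infty)=0$. The algebra $\mathcal O_\infty$ is purely infinite and simple.
\item[(S6)] \emph{Brown's theorem} \cite{Brown}. If $B$ is $\sigma$-unital (for instance separable or unital) and $g\in B$ is a full projection, then $gBg$ and $B$ are stably isomorphic and the inclusion $gBg\subseteq B$ induces isomorphisms in $K$-theory. For unital $B$, the map on $K_1$ sends the class of $c\in\mathcal U(gBg)$ to $[c+1-g]_1$.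
\item[(S7)] \emph{Nuclearity.} Commutative C*-algebras are nuclear, and $C(X,D)$ is nuclear if $D$ is. Nuclearity passes to quotients, extensions, corners, and stably isomorphic algebras.
\item[(S8)] \emph{Brouwer degree.} Let $U$ be a bounded open subset of a finite-dimensional real normed space $V$. A continuous $h:\overline U\to V$ with no zero on $\partial U$ has a degree $\deg(h,U,0)\in\mathbb Z$. It is constant along homotopies $(h_t)$ with no zero on $\partial U$, it is $0$ if $h$ has no zero in $\overline U$, and it is $1$ for $h(x)=x-x_0$ with $x_0\in U$.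
\item[(S9)] \emph{Cuntz} \cite{Cuntz}; used only for Theorem~\ref{thm:free}(b),(c). Call a projection $g$ properly infinite if $g\oplus g\preceq g\oplus0$. (i) Full properly infinite projections with equal $K_0$-classes are equivalent. (ii) $\mathcal U(B)\to K_1(B)$ is onto for properly infinite unital $B$. (iii) $\mathcal U(B)/\mathcal U_0(B)\cong K_1(B)$ for purely infinite simple unital $B$; with (S5), $\mathcal U(\mathcal O_\infty)$ is connected.
\end{enumerate}

Corners will be shown to be properly infinite by the following observation.

\begin{lemma}\label{lem:large}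
Let $A$ be unital and properly infinite and let $g\in A$ be a projection with $1\preceq g$. Then $g$ is full and properly infinite, and the unital algebra $gAg$ is properly infinite.
\end{lemma}

\begin{proof}
Let $y^*y=1$, $yy^*\le g$, and let $s_1,s_2\in A$ be isometries with $s_1^*s_2=0$. Then $gy=y$, so $y^*gy=1$ and $g$ is full. The elements $t_i=ys_ig$ lie in $gAg$ and $t_i^*t_j=gs_i^*s_jg=\delta_{ij}g$. So $gAg$ is properly infinite, and the matrix with first row $(t_1,t_2)$ and second row zero shows $g\oplus g\preceq g\oplus 0$.
\end{proof}

\section{Left invertibility, one state at a time}\label{sec:degree}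

Let $D$ be a unital C*-algebra, $X=S(D)$, and $V\subseteq D$ a finite-dimensional subspace. Put
\[
V_\ell=\{x\in V: x^*x \text{ is invertible}\},\qquad \Sigma=V\setminus V_\ell .
\]
The set $V_\ell$ is open in $V$. It consists of the left invertible elements of $V$: if $yx=1$ then $1=x^*y^*yx\le\|y\|^2x^*x$, and conversely $(x^*x)^{-1}x^*$ is a left inverse. The components of $V_\ell$ separate $1$ from every proper isometry.

\begin{lemma}\label{lem:clopen}
If $1\in V$ and $s\in V$ is a non-unitary isometry, then $1$ and $s$ lie in different components of $V_\ell$.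
\end{lemma}

\begin{proof}
The invertible elements of $V$ form an open subset of $V_\ell$ that contains $1$ and not $s$. It is also relatively closed. Let $x_n\to x$ with $x_n$ invertible and $x\in V_\ell$, and choose $y\in D$ with $yx=1$. Then $yx_n\to1$, so $yx_n$ is invertible for large $n$; hence $y=(yx_n)x_n^{-1}$ is invertible, and so is $x=y^{-1}$.
\end{proof}

By (S3), $x\in V_\ell$ means that $\varphi(x^*x)>0$ for \emph{all} states $\varphi$. So a path from $1$ to $s$ in $V$ is caught by some state at some time. Now give the path more freedom: let it depend continuously on a state $\varphi$, and ask only that the path belonging to $\varphi$ not be caught by $\varphi$ itself. The point of this section is that this freedom does not help. The reason is visible in dimension two.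

\begin{example}\label{ex:winding}
Let $D=\mathcal O_2$ and $V=\mathrm{span}\{1,s_1\}$. For $\lambda\in\mathbb T$ let $\rho_\lambda$ be the representation of $\mathcal O_2$ on $\ell^2(\{0,1,2,\dots\})$ with $\rho_\lambda(s_1)\delta_n=\lambda\delta_{2n}$ and $\rho_\lambda(s_2)\delta_n=\delta_{2n+1}$, and let $\omega_\lambda(d)=\langle\delta_0,\rho_\lambda(d)\delta_0\rangle$. The map $\lambda\mapsto\omega_\lambda$ is weak* continuous, because $\rho_\lambda(d)=\lambda^k\rho_1(d)$ for some $k\in\mathbb Z$ when $d$ is a word in the $s_i,s_i^*$. Since $\rho_\lambda(s_1)\delta_0=\lambda\delta_0$, for $x=\alpha+\beta s_1$ we have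
\[
\omega_\lambda(x^*x)=|\alpha+\beta\lambda|^2 .
\]
Hence $x\in\Sigma$ if $|\alpha|=|\beta|$. If $|\alpha|>|\beta|$ then $x$ is invertible, and if $|\alpha|<|\beta|$ then $s_1^*x=\beta+\alpha s_1^*$ is invertible. So $\Sigma$ is the cone $|\alpha|=|\beta|$, a wall between $1$ and $s_1$, and the points of the wall are caught by the states $\omega_\lambda$.

For a single state the wall is easy to cross: $x_t=(1-t)+ts_1$ has $\omega_1(x_t^*x_t)=1$ for all $t$. Suppose that it could be crossed for all states at once, by a continuous family $a(t,\varphi)=\alpha(t,\varphi)+\beta(t,\varphi)s_1$ with $a(0,\varphi)=1$, $a(1,\varphi)=s_1$ and $\varphi(a(t,\varphi)^*a(t,\varphi))>0$. Then $g_t(\lambda)=\alpha(t,\omega_\lambda)+\beta(t,\omega_\lambda)\lambda$ is a homotopy of nowhere vanishing functions on $\mathbb T$ from $g_0(\lambda)=1$ to $g_1(\lambda)=\lambda$. The winding numbers $0$ and $1$ differ, so this is impossible.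
\end{example}

For general $V$ we have no formula for the wall and no exact continuous choice of a state that catches each of its points. Compactness of $X$ makes an approximate choice sufficient, convexity of $X$ allows us to produce one by a partition of unity, and the degree replaces the winding number.

\begin{lemma}\label{lem:degree}
Let $a:[0,1]\times X\to V$ be continuous, with $a(0,\varphi)=x_0$ and $a(1,\varphi)=x_1$ for all $\varphi\in X$, and $\varphi\big(a(t,\varphi)^*a(t,\varphi)\big)>0$ for all $t,\varphi$. Then $x_0$ and $x_1$ lie in the same connected component of $V_\ell$.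
\end{lemma}

\begin{proof}
Since $\varphi(x_j^*x_j)>0$ for all states $\varphi$, (S3) gives $x_0,x_1\in V_\ell$. The function $(t,\varphi)\mapsto\varphi(a(t,\varphi)^*a(t,\varphi))$ is continuous, because $a$ is norm continuous and states have norm one. By compactness there is $\varepsilon>0$ with
\begin{equation}\label{eq:eps}
\varphi\big(a(t,\varphi)^*a(t,\varphi)\big)\ge\varepsilon\qquad(t\in[0,1],\ \varphi\in X).
\end{equation}
Choose $R>\max\|a\|$ and let $B=\{x\in V:\|x\|\le R\}$.

\emph{A continuous choice of states that nearly catch the wall.} For $r\in\Sigma$ there is, by (S3), a state $\varphi_r$ with $\varphi_r(r^*r)=0$, and $O_r=\{x\in V:\varphi_r(x^*x)<\varepsilon\}$ is an open neighborhood of $r$. Cover the compact set $\Sigma\cap B$ by finitely many such sets $O_1,\dots,O_m$, with states $\varphi_1,\dots,\varphi_m$. Put $O_0=V_\ell$ and let $\varphi_0$ be any state. The sets $O_0,\dots,O_m$ cover $B$. Let $(\lambda_j)_{j=0}^m$ be a partition of unity on $B$ with $\lambda_j=0$ outside $O_j$, and define the continuous map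
\[
f:B\to X,\qquad f(x)=\sum_{j=0}^m\lambda_j(x)\varphi_j .
\]
If $x\in\Sigma\cap B$, then $\lambda_0(x)=0$, and $\varphi_j(x^*x)<\varepsilon$ whenever $j\ge1$ and $\lambda_j(x)>0$. Therefore
\begin{equation}\label{eq:catch}
f(x)(x^*x)<\varepsilon\qquad(x\in\Sigma\cap B).
\end{equation}

\emph{The degree.} Let $\Omega$ be the component of $V_\ell$ containing $x_0$, and suppose $x_1\notin\Omega$. As $V_\ell$ is open in the finite-dimensional space $V$, the component $\Omega$ is open; it is also closed in $V_\ell$. So $\overline\Omega\setminus\Omega\subseteq\Sigma$ and $x_1\notin\overline\Omega$. Let $U=\{x\in\Omega:\|x\|<R\}$, a bounded open set containing $x_0$, and put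
\[
h_t(x)=x-a(t,f(x))\qquad(x\in\overline U,\ t\in[0,1]).
\]
We claim that $h_t$ has no zero on $\partial U$. Let $x\in\partial U$. If $\|x\|=R$, then $\|a(t,f(x))\|<\|x\|$. If $\|x\|<R$, then $x\in\overline\Omega\setminus\Omega\subseteq\Sigma$; if we had $x=a(t,\psi)$ with $\psi=f(x)$, then $\psi(x^*x)\ge\varepsilon$ by \eqref{eq:eps} and $\psi(x^*x)<\varepsilon$ by \eqref{eq:catch}. This proves the claim, and (S8) gives $\deg(h_0,U,0)=\deg(h_1,U,0)$. Because the endpoints of $a$ do not depend on the state, $h_0(x)=x-x_0$ has degree $1$, while $h_1(x)=x-x_1$ has no zero in $\overline U$ and has degree $0$. This is a contradiction.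
\end{proof}

\section{The GNS field of $\mathcal O_2$ and the algebra $M$}\label{sec:M}

From here to the end of Section~\ref{sec:glue}, $D=\mathcal O_2$ and $X=S(D)$, a compact metrizable convex set. The number $\varphi(x^*x)$ is the squared length of the vector defined by $x$ in the GNS space of $\varphi$. The hypothesis of Lemma~\ref{lem:degree} thus describes a path of nowhere vanishing sections of the field of GNS spaces over $X$. We make this precise with a Hilbert module.

Recall that a Hilbert $C(X)$-module is a right $C(X)$-module $E$ with a positive definite $C(X)$-valued inner product $\langle\cdot,\cdot\rangle$, satisfying $\langle\eta,\zeta f\rangle=\langle\eta,\zeta\rangle f$ and $\langle\eta,\zeta\rangle^*=\langle\zeta,\eta\rangle$, that is complete for $\|\eta\|=\|\langle\eta,\eta\rangle\|^{1/2}$. The maps $T:E\to E$ that have an adjoint form a unital C*-algebra $\mathcal L(E)$; they are bounded and $C(X)$-linear. The closed span $\mathcal K(E)$ of the operators $\theta_{\eta,\zeta}=\eta\langle\zeta,\cdot\rangle$ is an ideal of $\mathcal L(E)$, and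
\[
T\theta_{\eta,\zeta}S^*=\theta_{T\eta,S\zeta},\qquad \theta_{\eta,\zeta}\theta_{\eta',\zeta'}=\theta_{\eta\langle\zeta,\eta'\rangle,\zeta'},\qquad\|\theta_{\eta,\zeta}\|\le\|\eta\|\|\zeta\| .
\]

Let $E$ be the Hilbert $C(X)$-module obtained from $C(X,D)$ by separation and completion with respect to
\[
\langle a,b\rangle(\varphi)=\varphi\big(a(\varphi)^*b(\varphi)\big).
\]
Since $\varphi(x^*y^*yx)\le\|y\|^2\varphi(x^*x)$ and $\langle ba,a'\rangle=\langle a,b^*a'\rangle$, left multiplication defines a unital $*$-homomorphism $\pi:C(X,D)\to\mathcal L(E)$. Elements of $D$ are regarded as constant functions and elements of $C(X)$ as scalar-valued ones; $\pi(f)\eta=\eta f$ for $f\in C(X)$. Let $\xi\in E$ be the class of $1$. Then $\langle\xi,\xi\rangle=1$, the set $\pi(C(X,D))\xi$ is dense in $E$, and $\|\pi(a)\xi\|\le\|a\|$. For $\varphi\in X$ the positive semidefinite form $\langle\cdot,\cdot\rangle(\varphi)$ defines a seminorm $\|\eta\|_\varphi=\langle\eta,\eta\rangle(\varphi)^{1/2}\le\|\eta\|$, and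
\begin{equation}\label{eq:fiber}
\|\pi(a)\xi\|_\varphi^2=\varphi\big(a(\varphi)^*a(\varphi)\big).
\end{equation}
Call $\eta\in E$ a \emph{unit section} if $\langle\eta,\eta\rangle=1$. Both $\xi$ and $\pi(s_1)\xi$ are unit sections.

\begin{proposition}\label{prop:nopath}
There is no norm-continuous path $(\zeta_t)_{t\in[0,1]}$ of unit sections in $E$ with $\zeta_0=\xi$ and $\zeta_1=\pi(s_1)\xi$.
\end{proposition}

\begin{proof}
Suppose that there is one. Lemma~\ref{lem:degree} needs a finite-dimensional $V$, so we approximate. Choose $0=t_0<\dots<t_m=1$ with $\|\zeta_{t_i}-\zeta_{t_{i+1}}\|<\frac14$. The algebraic tensor product $C(X)\odot D$ is dense in $C(X,D)$, so there are $a_i\in C(X)\odot D$ with $\|\pi(a_i)\xi-\zeta_{t_i}\|<\frac14$, and we may take $a_0=1$ and $a_m=s_1$. Let $t\mapsto a_t$ be the piecewise linear interpolation with $a_{t_i}=a_i$. Finitely many elements of $D$ occur in $a_0,\dots,a_m$; their span $V$ contains $1$ and $s_1$, and $a(t,\varphi)=a_t(\varphi)$ is a continuous map $[0,1]\times X\to V$. For $t\in[t_i,t_{i+1}]$, the vector $\pi(a_t)\xi$ is a convex combination of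 $\pi(a_i)\xi$ and $\pi(a_{i+1})\xi$, both at distance less than $\frac12$ from $\zeta_{t_i}$. Since $\|\zeta_{t_i}\|_\varphi=1$, we get $\|\pi(a_t)\xi\|_\varphi>\frac12$, and \eqref{eq:fiber} gives $\varphi(a(t,\varphi)^*a(t,\varphi))>\frac14$ for all $t,\varphi$. By Lemma~\ref{lem:degree}, $1$ and $s_1$ lie in the same component of $V_\ell$. This contradicts Lemma~\ref{lem:clopen}, since $s_1s_1^*=1-s_2s_2^*\neq1$.
\end{proof}

\begin{remark}
It may surprise that such an obstruction lives over a contractible space. At a state $\varphi$ the Gram matrix of $\xi$ and $\pi(s_1)\xi$ has determinant $1-|\varphi(s_1)|^2$. So the two sections span a plane where $|\varphi(s_1)|<1$ and only a line where $|\varphi(s_1)|=1$, for instance on the circle of states $\omega_\lambda$ in Example~\ref{ex:winding}. The winding number in that example comes from this drop in rank, not from the topology of $X$.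
\end{remark}

To pass from sections to unitaries we need an algebra of operators on $E$ that contains the rank-one projections onto $\xi$ and $\pi(s_1)\xi$, is properly infinite, and has computable $K$-theory. The algebra generated by $\mathcal K(E)$ and $\pi(C(X,D))$ is the natural choice. We keep track of the element of $C(X,D)$ as a second coordinate, so that the quotient by the compact operators is exactly $C(X,D)$:
\[
M=\{(T,b)\in\mathcal L(E)\oplus C(X,D):T-\pi(b)\in\mathcal K(E)\},\qquad J=\mathcal K(E)\oplus0 .
\]
This is a unital C*-algebra, $J$ is an ideal, and $(T,b)\mapsto b$ induces an isomorphism $M/J\cong C(X,D)$. The map $b\mapsto(\pi(b),b)$ embeds $C(X,D)$ unitally in $M$, and we use it to regard $D$ and $C(X)$ as subalgebras of $M$. Adjointable operators are $C(X)$-linear, so $C(X)$ is central and $M$ is a unital $C(X)$-algebra. Define projections in $J$ by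
\[
e=(\theta_{\xi,\xi},0),\qquad e'=s_1es_1^*=(\theta_{\pi(s_1)\xi,\pi(s_1)\xi},0).
\]

\begin{lemma}\label{lem:M}
We have $eMe=C(X)e$, the map $f\mapsto fe$ is isometric on $C(X)$, and $e$ is full in $J$. The algebra $M$ is separable and nuclear.
\end{lemma}

\begin{proof}
For $(T,b)\in M$ we have $\theta_{\xi,\xi}T\theta_{\xi,\xi}=\theta_{\xi\langle\xi,T\xi\rangle,\xi}$, so $e(T,b)e=\langle\xi,T\xi\rangle e$. Also $\|f\|\ge\|fe\|\ge\|\langle\xi,\pi(f)\theta_{\xi,\xi}\xi\rangle\|=\|f\|$. Fullness follows from $\theta_{\eta,\zeta}=\theta_{\eta,\xi}\theta_{\xi,\xi}\theta_{\xi,\zeta}$. As $X$ is compact metrizable and $D$ is separable, $C(X,D)$ is separable; hence so are $E$, $\mathcal K(E)$, and $M=\{(\pi(b)+k,b):b\in C(X,D),\ k\in\mathcal K(E)\}$. By (S6), $J$ is stably isomorphic to $eJe\cong C(X)$. So $J$ and $M/J\cong C(X,\mathcal O_2)$ are nuclear, and $M$ is nuclear by (S7).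
\end{proof}

\begin{proposition}\label{prop:obstruction}
No unitary $u\in\mathcal U_0(M)$ satisfies $ueu^*=e'$.
\end{proposition}

\begin{proof}
Suppose $u\in\mathcal U_0(M)$ and $ueu^*=e'$. Let $u_t=(U_t,b_t)$ be a path of unitaries from $1$ to $u$. Then $U_t\xi$ is a path of unit sections starting at $\xi$. Write $\xi'=\pi(s_1)\xi$. Applying $U_1\theta_{\xi,\xi}=\theta_{\xi',\xi'}U_1$ to $\xi$ gives $U_1\xi=\xi'z$ with $z=\langle\xi',U_1\xi\rangle\in C(X)$, and $|z|^2=\langle\xi'z,\xi'z\rangle=\langle U_1\xi,U_1\xi\rangle=1$. By (S4) there is a path $(z_r)$ in $\mathcal U(C(X))$ from $z$ to $1$, and $\xi'z_r$ is a path of unit sections from $U_1\xi$ to $\xi'$. The concatenation contradicts Proposition~\ref{prop:nopath}.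
\end{proof}

This leaves two possibilities. If $e$ and $e'$ are unitarily equivalent in $M$, then $\mathcal U(M)$ is disconnected. If they are not, then a gluing of the kind described in the introduction must fail somewhere over $X$. To treat both cases we study $M$ over closed subsets.

\section{Restriction to closed sets of states}\label{sec:local}

For closed $Y\subseteq X$ let $C_0(X\setminus Y)$ be the ideal of functions in $C(X)$ that vanish on $Y$. For $Y\neq\emptyset$ put
\[
I_Y=\overline{\mathrm{span}}\,C_0(X\setminus Y)M,\qquad M_Y=M/I_Y ,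
\]
and write $x\mapsto x|_Y$ for the quotient map. Then $M_X=M$, and for $Y\subseteq Z$ we have $I_Z\subseteq I_Y$, hence a unital surjection $M_Z\to M_Y$, again written $x\mapsto x|_Y$. The images of $e,e',s_1,s_2$ in $M_Y$ keep their names. The image of $C(X)$ in $M_Y$ is a quotient of $C(Y)$, so $fx$ makes sense for $f\in C(Y)$, $x\in M_Y$.

\begin{lemma}\label{lem:sheaf}
Let all subsets of $X$ below be closed and nonempty.
\begin{enumerate}
\item[(a)] If $x\in M$, $\varphi\in X$ and $\|x|_{\{\varphi\}}\|<c$, then $\|x|_Z\|<c$ for some closed neighborhood $Z$ of $\varphi$.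
\item[(b)] Let $Y=Y_1\cup Y_2$ and $Y_{12}=Y_1\cap Y_2$. Then $x\mapsto(x|_{Y_1},x|_{Y_2})$ is an isomorphism of $M_Y$ onto $\{(x_1,x_2)\in M_{Y_1}\oplus M_{Y_2}:x_1|_{Y_{12}}=x_2|_{Y_{12}}\}$.
\item[(c)] $f\mapsto fe$ is an isomorphism of $C(Y)$ onto $eM_Ye$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) There is $y\in I_{\{\varphi\}}$ with $\|x+y\|<c$. A function $g$ with $g(\varphi)=0$ is a uniform limit of functions vanishing near $\varphi$ (cut $g$ off where $|g|\le\delta$). So we may take $y=\sum_ig_im_i$, a finite sum with each $g_i$ vanishing near $\varphi$. Then $y\in I_Z$ for a closed neighborhood $Z$ of $\varphi$ on which all $g_i$ vanish, and $\|x|_Z\|\le\|x+y\|<c$.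

(b) Write $I_j=I_{Y_j}$. We first show $I_1\cap I_2=I_Y$. The inclusion $\supseteq$ holds because $Y_j\subseteq Y$. If $x\in I_1\cap I_2$ is positive, then $x=x^{1/2}x^{1/2}$ with $x^{1/2}\in I_1\cap I_2$, so $x$ is a limit of sums of products $(f_1m_1)(f_2m_2)=f_1f_2m_1m_2$ with $f_j\in C_0(X\setminus Y_j)$, and $f_1f_2$ vanishes on $Y$. Next, $I_1+I_2=I_{Y_{12}}$. The inclusion $\subseteq$ holds because $Y_{12}\subseteq Y_j$. If $f$ vanishes on $Y_{12}$, the function equal to $0$ on $Y_1$ and to $f$ on $Y_2$ is continuous on $Y$ and extends to $f_1\in C_0(X\setminus Y_1)$ by Tietze's theorem, with $f-f_1\in C_0(X\setminus Y_2)$; and a sum of two ideals is closed. The first identity gives injectivity of the map in (b). For surjectivity let $m_1,m_2\in M$ represent $x_1,x_2$. Then $m_1-m_2=y_1+y_2$ with $y_j\in I_j$, and $m_1-y_1=m_2+y_2$ restricts to $x_1$ and to $x_2$.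

(c) $eM_Ye$ is the image of $eMe=C(X)e$, so we must show that $fe\in I_Y$ if and only if $f$ vanishes on $Y$. One direction is the definition of $I_Y$. For the other, $e(gm)e=g\,eme\in C_0(X\setminus Y)e$ for $g\in C_0(X\setminus Y)$, $m\in M$, and $C_0(X\setminus Y)e$ is closed by Lemma~\ref{lem:M}. So $fe\in I_Y$ implies $fe=e(fe)e\in C_0(X\setminus Y)e$, and then $f\in C_0(X\setminus Y)$ by injectivity of $f\mapsto fe$.
\end{proof}

\begin{lemma}\label{lem:K}
For closed nonempty $Y\subseteq X$, the algebra $M_Y$ is separable, nuclear, unital and properly infinite. If $Y$ is convex, then $K_1(M_Y)=0$.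
\end{lemma}

\begin{proof}
$M_Y$ is a quotient of $M$ and contains $s_1,s_2$, which gives the first statement. Let $J_Y$ be the image of $J$ in $M_Y$. It is a separable ideal, $e$ is full in it, and $eJ_Ye=eM_Ye\cong C(Y)$. The image of $I_Y$ in $M/J\cong C(X,D)$ is the closed span of $C_0(X\setminus Y)C(X,D)$. This is the ideal of functions vanishing on $Y$: if $b|_Y=0$, then $\|b-gb\|\le\delta$ for $0\le g\le1$ with $g=0$ on $Y$ and $g=1$ where $\|b\|\ge\delta$. Hence $M_Y/J_Y=M/(I_Y+J)\cong C(Y,D)$. If $Y$ is convex, (S6) and (S4) give $K_1(J_Y)\cong K_1(C(Y))\cong K_1(\mathbb C)=0$, and (S4) and (S5) give $K_1(C(Y,D))\cong K_1(\mathcal O_2)=0$. Exactness of $K_1(J_Y)\to K_1(M_Y)\to K_1(M_Y/J_Y)$ yields $K_1(M_Y)=0$.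
\end{proof}

Call a closed nonempty set $Y\subseteq X$ \emph{good} if $ueu^*=e'$ for some $u\in\mathcal U(M_Y)$. By restriction, closed nonempty subsets of good sets are good. The mismatch of two such unitaries lies in the commutant of $e$ in $M_Y$, which is $eM_Ye\oplus B_Y$ with
\[
B_Y=(1-e)M_Y(1-e).
\]
The first summand is $C(Y)$. The second is where the question of the introduction enters. To see that it is properly infinite we need an isometry with range below $1-e$. There is one below $1-e'$, namely $s_2$, and goodness transports it.

\begin{lemma}\label{lem:B}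
If $Y$ is good and convex, then $B_Y$ is separable, nuclear, unital and properly infinite, and $K_1(B_Y)=0$.
\end{lemma}

\begin{proof}
As a corner of $M_Y$, $B_Y$ is separable, nuclear and unital. Let $ueu^*=e'$. Since $e'=s_1es_1^*\le s_1s_1^*=1-s_2s_2^*$, the isometry $y=u^*s_2$ satisfies $yy^*=u^*s_2s_2^*u\le u^*(1-e')u=1-e$. So $1\preceq1-e$. By Lemma~\ref{lem:large}, $B_Y$ is properly infinite and $1-e$ is full in $M_Y$, and then $K_1(B_Y)\cong K_1(M_Y)=0$ by (S6) and Lemma~\ref{lem:K}.
\end{proof}

\section{From local to global: proof of Theorem~\ref{thm:main}}\label{sec:glue}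

Over a single state, $e$ and $e'$ are projections onto two unit vectors, and a unitary that moves one to the other can be found in a finite-dimensional algebra. There it is an exponential, so it lifts to $M$, and semicontinuity spreads the equivalence to a neighborhood.

\begin{lemma}\label{lem:localgood}
Every $\varphi\in X$ has a good closed neighborhood.
\end{lemma}

\begin{proof}
Work in $M_{\{\varphi\}}$, where $eM_{\{\varphi\}}e=\mathbb Ce$ by Lemma~\ref{lem:sheaf}(c). Let $w_1=e$ and $w_2=s_1e$. Then $w_j=w_je$, so $w_j^*w_k=c_{jk}e$ for scalars $c_{jk}$, and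
\[
(w_iw_j^*)(w_kw_l^*)=c_{jk}\,w_iew_l^*=c_{jk}\,w_iw_l^* .
\]
Hence $N=\mathrm{span}\{w_iw_j^*:i,j=1,2\}+\mathbb C1$ is a finite-dimensional unital C*-subalgebra. It contains $e=w_1w_1^*$, $e'=w_2w_2^*$ and $w_2=w_2w_1^*$, and $w_2^*w_2=e$; so $e\sim e'$ in $N$. Since $N$ is a direct sum of matrix algebras, equivalent projections have equal ranks in each summand and are unitarily equivalent, and every unitary is an exponential. So there is $h=h^*\in N$ with $\exp(ih)\,e\exp(-ih)=e'$. Lift $h$ to a self-adjoint $\tilde h\in M$ and put $W=\exp(i\tilde h)\in\mathcal U(M)$. Then $(WeW^*-e')|_{\{\varphi\}}=0$, so Lemma~\ref{lem:sheaf}(a) gives a closed neighborhood $Z$ of $\varphi$ with $\|(WeW^*-e')|_Z\|<1$. By (S1), $(WeW^*)|_Z$ and $e'$ are unitarily equivalent in $M_Z$, so $Z$ is good.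
\end{proof}

\begin{lemma}[Gluing]\label{lem:glue}
Let $Y_1,Y_2$ be good sets such that $Y_{12}=Y_1\cap Y_2$ is nonempty and convex. If $\mathcal U(B_{Y_{12}})$ is connected, then $Y_1\cup Y_2$ is good.
\end{lemma}

\begin{proof}
Let $u_j\in\mathcal U(M_{Y_j})$ with $u_jeu_j^*=e'$, and put $v=(u_2|_{Y_{12}})^*(u_1|_{Y_{12}})$. Then $vev^*=e$, so $v=ve+v(1-e)$ is a unitary in $eM_{Y_{12}}e\oplus B_{Y_{12}}$. The unitary group of the first summand is $\mathcal U(C(Y_{12}))$, connected by (S4) because $Y_{12}$ is convex; that of the second is connected by hypothesis. So $v\in\mathcal U_0(eM_{Y_{12}}e\oplus B_{Y_{12}})$. Restriction maps $eM_{Y_1}e\oplus B_{Y_1}$ onto $eM_{Y_{12}}e\oplus B_{Y_{12}}$, so by (S2) there is a unitary $w\in M_{Y_1}$ that commutes with $e$ and has $w|_{Y_{12}}=v$. Put $u_1'=u_1w^*$. Then $u_1'eu_1'^*=u_1eu_1^*=e'$ and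
\[
u_1'|_{Y_{12}}=(u_1|_{Y_{12}})\,v^*=(u_1|_{Y_{12}})(u_1|_{Y_{12}})^*(u_2|_{Y_{12}})=u_2|_{Y_{12}} .
\]
By Lemma~\ref{lem:sheaf}(b), the pair $(u_1',u_2)$ comes from an element $u\in M_{Y_1\cup Y_2}$, and the identities $u^*u=uu^*=1$, $ueu^*=e'$ hold because they hold over $Y_1$ and over $Y_2$.
\end{proof}

One would now like to cover $X$ by finitely many good sets and glue them one at a time. But a union of convex sets need not meet the next set in a convex set, and then neither (S4) nor Lemma~\ref{lem:B} applies to the overlap. Running the argument downward avoids this: a convex set that is not good is cut by a hyperplane, one half is not good, and the process converges to a point.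

\begin{proposition}\label{prop:bisect}
If $\mathcal U(B_Y)$ is connected for every good convex set $Y\subseteq X$, then $X$ is good.
\end{proposition}

\begin{proof}
Suppose that $X$ is not good. Let $(h_n)$ be dense in the self-adjoint part of $D$ and $f_n(\varphi)=\varphi(h_n)$. The $f_n$ are continuous, real, affine, and separate the points of $X$. Let $(g_k)_{k\ge0}$ be a sequence in which each $f_n$ occurs infinitely often. We construct closed, convex, nonempty sets $X=X_0\supseteq X_1\supseteq\cdots$, none of them good. Given $X_k$, the image $g_k(X_k)$ is a compact interval $[\alpha,\beta]$. Let $\gamma=(\alpha+\beta)/2$ and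
\[
Y_1=X_k\cap\{g_k\le\gamma\},\qquad Y_2=X_k\cap\{g_k\ge\gamma\},\qquad Y_{12}=X_k\cap\{g_k=\gamma\}.
\]
These sets are closed, convex and nonempty, and $Y_1\cup Y_2=X_k$. If $Y_1$ and $Y_2$ were both good, then $Y_{12}$ would be good, $\mathcal U(B_{Y_{12}})$ would be connected by hypothesis, and $X_k$ would be good by Lemma~\ref{lem:glue}. So one of $Y_1,Y_2$ is not good; call it $X_{k+1}$.

For each $n$, the length of the interval $f_n(X_k)$ is nonincreasing in $k$ and is at least halved whenever $g_k=f_n$, so it tends to $0$. Thus every $f_n$ is constant on $\bigcap_kX_k$, which is nonempty by compactness and hence a single point $\varphi$. Let $Z$ be a good closed neighborhood of $\varphi$ (Lemma~\ref{lem:localgood}). The compact sets $X_k\setminus\mathrm{int}\,Z$ decrease and have empty intersection, so $X_k\subseteq Z$ for large $k$. Then $X_k$ is good, a contradiction.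
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Consider the family consisting of $M$ and of the algebras $B_Y$ with $Y\subseteq X$ good and convex. By Lemmas~\ref{lem:K} and~\ref{lem:B}, each member is separable, nuclear, unital and properly infinite, with $K_1=0$. If some $B_Y$ in the family has a disconnected unitary group, take $A=B_Y$. Otherwise $X$ is good by Proposition~\ref{prop:bisect}, so there is $u\in\mathcal U(M)$ with $ueu^*=e'$. By Proposition~\ref{prop:obstruction}, $u\notin\mathcal U_0(M)$; take $A=M$. In both cases a unitary outside $\mathcal U_0(A)$ has class $0$ in $K_1(A)=0$, so $A$ is not $K_1$-injective.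
\end{proof}

\begin{remark}
Convexity of the state space is used three times: to average states in Lemma~\ref{lem:degree}, to make the pieces and overlaps contractible in Proposition~\ref{prop:obstruction} and Lemmas~\ref{lem:K} and~\ref{lem:glue}, and to cut by hyperplanes in Proposition~\ref{prop:bisect}. Of $\mathcal O_2$ we use the isometries $s_1,s_2$ (the first for the obstruction, both for proper infiniteness), $K_1(\mathcal O_2)=0$, separability and nuclearity. The proof does not decide whether $X$ is good, and this is why it does not name $A$.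
\end{remark}

\section{Unitaries that fix a large projection}\label{sec:room}

We now show that a unitary with trivial $K_1$-class can be contracted as soon as it acts as the identity on a projection that dominates a copy of $1$. The tool is the rotation that moves a unitary from one corner to an equivalent orthogonal corner.

\begin{lemma}\label{lem:rot}
Let $A$ be unital, let $g,g'\in A$ be projections with $gg'=0$, let $y^*y=g$ and $yy^*=g'$, and let $b\in\mathcal U(gAg)$. Then $b+1-g$ and $yby^*+1-g'$ lie in the same component of $\mathcal U(A)$.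
\end{lemma}

\begin{proof}
We have $y=g'yg$, so $y^2=0$, and $k=y-y^*$ satisfies $k^*=-k$ and $k^*k=y^*y+yy^*=g+g'$. Hence $\sigma_t=\cos t\,(g+g')+\sin t\,k+(1-g-g')$ is a path of unitaries with $\sigma_0=1$. Using $y^*b=0$, $by=0$ and $yg'=0$, we get $kbk^*=yby^*$ and $kg'k^*=(-y^*)(y^*-y)=g$. Therefore
\[
\sigma_{\pi/2}\big(b+g'+(1-g-g')\big)\sigma_{\pi/2}^*=yby^*+g+(1-g-g'),
\]
and $\sigma_t(b+1-g)\sigma_t^*$, $t\in[0,\pi/2]$, is the required path.
\end{proof}

\begin{lemma}\label{lem:fix}
Let $A$ be unital and properly infinite, $r\in A$ a projection with $1\preceq r$, and $v\in\mathcal U(A)$ with $vr=r$ and $[v]_1=0$. Then $v\in\mathcal U_0(A)$.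
\end{lemma}

\begin{proof}
Choose $n$ with $v\oplus1_n\in\mathcal U_0(\mathbb M_{n+1}(A))$. Let $x$ be an isometry with $xx^*\le r$. Multiplying $n+1$ isometries with mutually orthogonal ranges by $x$ on the left, we obtain isometries $r_0,\dots,r_n$ with mutually orthogonal ranges below $r$. The map
\[
\Psi\big((x_{ij})\big)=\sum_{i,j=0}^nr_ix_{ij}r_j^*+1-\sum_{i=0}^nr_ir_i^*
\]
is the sum of a $*$-homomorphism into the corner of $\sum_ir_ir_i^*$ and the complementary projection. It is continuous, sends unitaries to unitaries and $1$ to $1$. Hence
\[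
\Psi(v\oplus1_n)=r_0vr_0^*+1-r_0r_0^*\in\mathcal U_0(A).
\]
So far $vr=r$ has not been used; it is what allows us to deform $v$ into this compressed copy. From $vr=r$ we get $v^*r=v^*vr=r$ and $rv=r$, so $v=r+b$ with $b\in\mathcal U(gAg)$, $g=1-r$. Let $y=r_0g$. Then $y^*y=g$ and $g'=yy^*\le r_0r_0^*\le r$ is orthogonal to $g$. By Lemma~\ref{lem:rot}, $v=b+1-g$ is connected to $yby^*+1-g'$. Since $r_0vr_0^*=r_0rr_0^*+yby^*$ and $g'=r_0r_0^*-r_0rr_0^*$, this unitary equals $r_0vr_0^*+1-r_0r_0^*$.
\end{proof}

By Theorem~\ref{thm:main}, the conclusion fails in general without such a projection $r$.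

\begin{proof}[Proof of Proposition~\ref{prop:onestep}]
Let $s_1,s_2\in A$ be isometries with $s_1^*s_2=0$. The algebra $\mathbb M_2(A)$ is properly infinite, through the isometries $s_i\oplus s_i$. Let $r=0\oplus1$ and $v=u\oplus1$, so $vr=r$. The matrix with first row zero and second row $(s_1,s_2)$ is an isometry with range projection below $r$, so $1\oplus1\preceq r$. If $u\oplus 1_n\in\mathcal U_0(\mathbb M_{n+1}(A))$, the same holds for all larger $n$, in particular for odd ones, so $[v]_1=0$ in $K_1(\mathbb M_2(A))$. Lemma~\ref{lem:fix} applies.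
\end{proof}

\section{The free product $\mathcal O_\infty*_{\mathbb C}\mathcal O_\infty$}\label{sec:free}

Here $s_1,s_2,\dots$ are the generators of $\mathcal O_\infty$. The free product $F$ has the following universal property: for unital $*$-homomorphisms $\alpha_1,\alpha_2:\mathcal O_\infty\to A$ there is a unique $\Phi:F\to A$ with $\Phi i_j=\alpha_j$. Taking $\alpha_1=\alpha_2=\mathrm{id}$ shows that $i_1,i_2$ are injective. The algebra $F$ is properly infinite, since it contains $i_1(s_1),i_1(s_2)$. A unitary $u$ in a properly infinite algebra $A$ gives a pair $\alpha$, $u\alpha(\cdot)u^*$ of copies of $\mathcal O_\infty$. A homotopy from $p$ to $q$ in $F$ would therefore let us deform every such $u$ until it commutes with the range projection of an isometry, and a rotation would then bring it into the scope of Lemma~\ref{lem:fix}.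

\begin{proof}[Proof of Theorem~\ref{thm:free}(a)]
Suppose that $p$ and $q$ are homotopic. Let $A$ be any properly infinite unital C*-algebra and $u\in\mathcal U(A)$ with $[u]_1=0$. We show $u\in\mathcal U_0(A)$, which contradicts Theorem~\ref{thm:main}.

$A$ contains a sequence of isometries with mutually orthogonal ranges, so there is a unital $*$-homomorphism $\alpha:\mathcal O_\infty\to A$. Let $\Phi:F\to A$ satisfy $\Phi i_1=\alpha$ and $\Phi i_2=u\alpha(\cdot)u^*$, and put $r=\alpha(s_1s_1^*)$. Then $r=\Phi(p)$ is homotopic to $uru^*=\Phi(q)$, so by (S1) there is $w\in\mathcal U_0(A)$ with $wrw^*=uru^*$. The unitary $v=w^*u$ commutes with $r$ and has $[v]_1=[u]_1-[w]_1=0$. Write $v=a+b$ with $a\in\mathcal U(rAr)$ and $b\in\mathcal U((1-r)A(1-r))$, so that $v=(a+1-r)(r+b)$. Let $y=\alpha(s_2s_1^*)$. Then $y^*y=r$, and $r'=yy^*=\alpha(s_2s_2^*)$ is orthogonal to $r$. By Lemma~\ref{lem:rot}, $a+1-r$ is connected to $yay^*+1-r'$, so $v$ is connected to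
\[
v_1=(yay^*+1-r')(r+b).
\]
Now $(r+b)r=r$, $y^*r=y^*r'r=0$ and $r'r=0$, so $v_1r=r$; also $[v_1]_1=[v]_1=0$, and $1\sim r$ via $\alpha(s_1)$. Lemma~\ref{lem:fix} gives $v_1\in\mathcal U_0(A)$. Hence $v\in\mathcal U_0(A)$ and $u=wv\in\mathcal U_0(A)$.
\end{proof}

Parts (b) and (c) both need unitary equivalence of range projections.

\begin{lemma}\label{lem:ranges}
Let $A$ be unital and properly infinite, and let $x,x'\in A$ be isometries with $1\preceq1-xx^*$ and $1\preceq1-x'x'^*$. Then there is $u_0\in\mathcal U(A)$ with $u_0xx^*u_0^*=x'x'^*$.
\end{lemma}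

\begin{proof}
Put $g=xx^*$ and $g'=x'x'^*$. Since $g\sim1\sim g'$, we have $[1-g]_0=0=[1-g']_0$. By Lemma~\ref{lem:large}, $1-g$ and $1-g'$ are full and properly infinite, so (S9)(i) gives $z$ with $z^*z=1-g$ and $zz^*=1-g'$. The partial isometry $x'x^*$ has initial projection $g$ and final projection $g'$. Hence $u_0=x'x^*+z$ is unitary and $u_0gu_0^*=g'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:free}(b)]
Since $s_2s_2^*\le1-s_1s_1^*$, we have $1\preceq1-p$ and $1\preceq1-q$. Lemma~\ref{lem:ranges}, applied to $i_1(s_1)$ and $i_2(s_1)$, gives $u_0\in\mathcal U(F)$ with $u_0pu_0^*=q$. We correct its $K_1$-class by a unitary that fixes $p$. By Lemma~\ref{lem:large}, $1-p$ is full and $G=(1-p)F(1-p)$ is properly infinite. By (S9)(ii) every class in $K_1(G)$ is the class of some $c\in\mathcal U(G)$, and by (S6) the map $K_1(G)\to K_1(F)$, $[c]_1\mapsto[p+c]_1$, is onto. Choose $c$ with $[p+c]_1=-[u_0]_1$ and put $u=u_0(p+c)$. Then $[u]_1=0$ and $upu^*=u_0pu_0^*=q$. A unitary in $\mathcal U_0(F)$ conjugating $p$ to $q$ would make them homotopic by (S1), contradicting (a). In particular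 $u\notin\mathcal U_0(F)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:free}(c)]
Scalar-valued functions are central in $\mathcal A$, so $\mathcal A$ is a unital $C([0,1])$-algebra. If $f\in\mathcal A$ and $f(t)=0$, then $f$ is a limit of elements $gf$ with $g\in C([0,1])$, $0\le g\le 1$, $g(t)=0$ and $g=1$ outside a small neighborhood of $t$. So the fiber at $t$ is the image of $\mathcal A$ under evaluation at $t$. Elements of the form $gx$, with $g$ scalar and $x$ constant, show that this image is $i_1(\mathcal O_\infty)$ at $t=0$, $i_2(\mathcal O_\infty)$ at $t=1$, and $F$ for $0<t<1$. All of these are properly infinite.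

Suppose that $f,f'\in\mathcal A$ are isometries with $f^*f'=0$. Write $f(0)=i_1(x_0)$, $f'(0)=i_1(x_0')$, $f(1)=i_2(x_1)$, $f'(1)=i_2(x_1')$. By injectivity of $i_1,i_2$, the elements $x_j,x_j'\in\mathcal O_\infty$ are isometries with $x_j^*x_j'=0$, so $1\preceq1-x_jx_j^*$. By Lemma~\ref{lem:ranges}, $x_jx_j^*$ and $s_1s_1^*$ are unitarily equivalent in $\mathcal O_\infty$. Since $\mathcal U(\mathcal O_\infty)$ is connected by (S9)(iii), they are homotopic by (S1). Applying $i_1$ and $i_2$, we see that $p$ is homotopic to $f(0)f(0)^*$ and $q$ to $f(1)f(1)^*$ in $F$, and the path $t\mapsto f(t)f(t)^*$ joins these two projections. So $p$ and $q$ are homotopic, contradicting (a).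
\end{proof}

\begin{thebibliography}{9}

\bibitem{Brown} Brown, 1977.

\bibitem{Cuntz} Cuntz, \emph{K-theory for certain C*-algebras}, 1981.

\bibitem{Corona} \emph{Projections and proper infiniteness for corona algebras}, \texttt{http://files.ele-math.com/articles/oam-17-44.pdf}.

\end{thebibliography}
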